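# Global well-posedness of the cubic Schrödinger equation with quasiperiodic boundary condition

## 1. The expected yes, tested on plane waves and on periodic data

Let $\beta_1,\beta_2>0$ with $\beta_1/\beta_2$ irrational and $\beta=(\beta_1,\beta_2)^T$. We look at
$$iq_t=q_{xx}+2|q|^2q \tag{1}$$
for functions of the form $q(t,\theta_1,\theta_2)$ with $\theta_1=\beta_1x$, $\theta_2=\beta_2x$, where $q$ is $2\pi$-periodic in $\theta_1$ and in $\theta_2$. So $q$ lives on the torus $\mathbb T^2$, but the only derivative in the equation is the directional one, $\partial_x=\beta\cdot\nabla_\theta$. Writing $q=\sum_{k\in\mathbb Z^2}q_k(t)e^{ik\cdot\theta}$ and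
$$N_k(q)=\sum_{l-m+n=k}q_l\,\overline{q_m}\,q_n ,$$
which is the $k$-th Fourier coefficient of $|q|^2q$, we turn (1) into $i\dot q_k=-(k\cdot\beta)^2q_k+2N_k(q)$, or, by variation of parameters,
$$q_k(t)=e^{i(k\cdot\beta)^2t}q_k(0)-2i\int_0^te^{i(k\cdot\beta)^2(t-t')}N_k(q(t'))\,dt',\qquad k\in\mathbb Z^2. \tag{2}$$
With $\langle k\rangle=(1+|k|^2)^{1/2}$, let $H^s$ be the space of sequences with $\|q\|_{H^s}^2=\sum_k\langle k\rangle^{2s}|q_k|^2<\infty$. It is known that (2) is locally well-posed in $H^s$ for $s\ge2$; we shall prove what we need of this. The question, posed in "On quasiperiodic boundary condition problem" (doi:10.1063/1.1832754), is whether (2) is globally well-posed: does every $q_0\in H^s$, $s\ge2$, have a unique solution $q\in C^0([0,\infty),H^s)$ with $q(0)=q_0$, and is $q_0\mapsto q|_{[0,T]}$ continuous from $H^s$ to $C^0([0,T],H^s)$ for every finite $T$?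

The first guess is yes. This is a one-dimensional cubic equation, and it has two conserved quantities, the mass and the energy
$$I=\sum_k|q_k|^2,\qquad H=\lim_{a\to\infty}\frac1{2a}\int_{-a}^a\big(|q_x|^2-|q|^4\big)\,dx=\operatorname{mean}_{\mathbb T^2}\big(|\partial_xq|^2-|q|^4\big).$$
On the circle, these two bound the sup norm for all time, and that gives global solutions. Let us test this on simple data.

*A plane wave.* For $q=Ae^{ik\cdot\theta+i\omega t}$, equation (1) says $-\omega=-(k\cdot\beta)^2+2|A|^2$. So $\omega=(k\cdot\beta)^2-2|A|^2$, and the solution is global with constant $H^s$ norm.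

*Spectrum on one line.* Fix $k^*\in\mathbb Z^2\setminus\{0\}$ and put $\omega=k^*\cdot\beta$, which is nonzero by irrationality. If $q_0=f_0(k^*\cdot\theta)$ with $f_0$ smooth, then the spectrum stays in $\mathbb Zk^*$, since $l-m+n$ does. So $q=f(t,\psi)$ with $\psi=k^*\cdot\theta$ and $if_t=\omega^2f_{\psi\psi}+2|f|^2f$ on a circle. Let $Y^2=\operatorname{mean}(\omega^2|f_\psi|^2)$. At some point $|f|^2\le I$, and integrating $\partial_\psi|f|^2$ from there gives
$$\|f\|_\infty^2\le I+\int_0^{2\pi}2|f||f_\psi|\,d\psi\le I+\frac{4\pi}{|\omega|}I^{1/2}Y. \tag{3}$$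
Hence $Y^2=H+\operatorname{mean}|f|^4\le H+I\|f\|_\infty^2\le H+I^2+\frac{4\pi}{|\omega|}I^{3/2}Y$. So $Y$ is bounded for all time, and by (3) so is $\|f\|_\infty$. The guess survives, but note the constant $1/|k^*\cdot\beta|$: over all $k^*$ it is unbounded.

*A degenerate direction.* Allow for a moment $\beta=(1,0)$ and $q_0=a(\theta_2)$ with $a$ real and smooth. Then $\partial_xq=0$ and the solution is $q=ae^{-2ia^2t}$. It is global and $\|q\|_\infty$ is constant, but $\partial_{\theta_2}q=(a'-4ita^2a')e^{-2ia^2t}$ grows linearly in $t$ unless $a$ is constant. If we want to treat all directions $\beta$, we should aim at the sup norm and not at uniform bounds on Sobolev norms.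

The answer is indeed yes. Here is what we shall prove.

**Theorem 1.** Let $\beta_1,\beta_2>0$, $\beta_1/\beta_2\notin\mathbb Q$, $s\ge2$. For every $q_0\in H^s$, (2) has a unique solution $q\in C^0([0,\infty),H^s)$ with $q(0)=q_0$. For every $T<\infty$ the map $q_0\mapsto q|_{[0,T]}$ is continuous (indeed locally Lipschitz) from $H^s$ to $C^0([0,T],H^s)$. In particular, (2) is globally well-posed.

**Theorem 2.** Let $d\ge1$, $\beta\in\mathbb R^d\setminus\{0\}$, $\sigma\in\{1,-1\}$, $s>\frac{d+1}2$. On $\mathbb T^d=(\mathbb R/2\pi\mathbb Z)^d$, with $\partial_x=\beta\cdot\nabla_\theta$, consider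
$$iq_t=\partial_x^2q+2\sigma|q|^2q, \tag{4}$$
understood as the integral equation (2) with $2\sigma N_k$ in place of $2N_k$ and $k\in\mathbb Z^d$. Then (4) is globally well-posed in $H^s(\mathbb T^d)$, forward and backward in time, with locally Lipschitz dependence in $C^0([-T,T],H^s)$ for each $T$.

Theorem 1 is the case $d=2$, $\sigma=1$ of Theorem 2, since $2>\frac32$. The proof of the general case costs nothing extra.

## 2. A Dirichlet kernel that mass and energy do not see

The guess is right, but the usual reason for it fails. The set $\beta_1\mathbb Z+\beta_2\mathbb Z$ is a subgroup of $\mathbb R$ which is not of the form $a\mathbb Z$, so it is dense. For each $N\ge1$ choose $k^*$ with $0<|k^*\cdot\beta|\le\frac1N$ and put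
$$q=N^{-3/4}\sum_{j=0}^{N-1}e^{ijk^*\cdot\theta}. \tag{5}$$
Then $I=N^{-1/2}$. Since $|jk^*\cdot\beta|\le1$, we have $\operatorname{mean}|\partial_x^nq|^2\le N^{-1/2}$ for every $n$. The coefficients of $\big(\sum_je^{ij\psi}\big)^2$ are $1,2,\dots,N,\dots,2,1$, so
$$\operatorname{mean}|q|^4=N^{-3}\Big(N^2+2\sum_{j=1}^{N-1}j^2\Big)=N^{-3}\,\frac{2N^3+N}3\le1 .$$
Thus $I\le1$ and $|H|\le2$, for either sign of the quartic term, while $q(0)=N^{1/4}\to\infty$. No function of $I$ and $H$ bounds $\|q\|_\infty$, and averaged higher derivatives along $x$ do not help. The reason is visible on the line $x\mapsto\beta x$: the function is a train of tall bumps spaced by the long period $2\pi/|k^*\cdot\beta|\ge2\pi N$. The average over the whole line dilutes them.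

So one must measure locally, on windows of the line. Take $u=\bar q$ along a line, so that $iu_t+u_{xx}+2\sigma|u|^2u=0$. The mass density satisfies $\partial_t|u|^2=-\partial_x\,2\operatorname{Im}(\bar uu_x)$. For a window $\phi$ of length $R$, the change of $\int\phi|u|^2$ is governed by $\int\phi'\,2\operatorname{Im}(\bar uu_x)$, which needs a window bound on $u_x$. The window energy would control $u_x$, but its flux contains a further derivative, and so on. Every step costs one derivative. This expresses the fact that a packet of frequency $\xi$ travels at speed $2|\xi|$, with no upper limit.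

The way around this has four ingredients.

1. For each small length $h$ there is a conserved density $E_h$ that does not see frequencies above $1/h$, and its flux has speed only $O(1/h)$.
2. A combination of $E_h,E_{2h},E_{3h}$ cancels the low frequencies, both in the quadratic and in the quartic part. What remains measures the frequencies near $1/h$ and above.
3. Frequency $1/h$ is watched through windows of length at least $L/h$. In a time $\delta L$ a packet of speed $O(1/h)$ crosses only a small part of such a window, the same proportion for all $h$.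
4. This yields a sup bound on a time interval whose length depends only on the average of $|q|^2$ along lines. The bound itself may be terrible. But the average is conserved, so the time step never shrinks.

## 3. Local theory: only the sup norm can blow up

This section shows that an $H^s$ solution continues as long as its sup norm stays bounded. The dimension $d\ge1$ is arbitrary.

**Lemma 3 (product estimate).** For $r>0$ and $f,g\in L^\infty\cap H^r(\mathbb T^d)$,
$$\|fg\|_{H^r}\le C_r\big(\|f\|_\infty\|g\|_{H^r}+\|f\|_{H^r}\|g\|_\infty\big). \tag{6}$$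

*Proof.* Let $\chi\in C_c^\infty(\mathbb R^d)$, $0\le\chi\le1$, $\chi=1$ on $|\xi|\le1$, $\chi=0$ for $|\xi|\ge2$. Let $P_j$ ($j\ge0$) be the Fourier multiplier $\chi(2^{-j}k)$, $P_{-1}=0$, and $\Delta_j=P_j-P_{j-1}$. By Poisson summation the kernel of $P_j$ is the periodization of an $L^1$-normalized rescaling of the inverse Fourier transform of $\chi$, so its $L^1$ norm is bounded uniformly in $j$ and the $P_j$ are uniformly bounded on $L^\infty$. Since $P_jf\,P_jg\to fg$ in $L^1$, telescoping gives, coefficient by coefficient,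
$$fg=\sum_{j\ge0}F_j,\qquad F_j=P_jfP_jg-P_{j-1}fP_{j-1}g=\Delta_jf\,P_jg+P_{j-1}f\,\Delta_jg .$$
The spectrum of $F_j$ lies in $|k|\le2^{j+2}$, and $\|F_j\|_2\le C(\|\Delta_jf\|_2\|g\|_\infty+\|f\|_\infty\|\Delta_jg\|_2)$. Let $Q_l$ ($l\ge1$) be the projection to $2^{l-1}\le\langle k\rangle<2^l$. On the spectrum of $F_j$ we have $\langle k\rangle<2^{j+3}$, so $Q_lF_j=0$ unless $l\le j+3$. Hence
$$2^{lr}\|Q_l(fg)\|_2\le\sum_{j\ge l-3}2^{(l-j)r}\,2^{jr}\|F_j\|_2 .$$
This is a convolution in $j$ with the sequence $2^{nr}1_{n\le3}$, which is summable because $r>0$. By Young's inequality $\|fg\|_{H^r}^2\le\sum_l2^{2lr}\|Q_l(fg)\|_2^2\le C\sum_j2^{2jr}\|F_j\|_2^2$. For $j\ge1$ the symbol of $\Delta_j$ lives in $2^{j-1}\le|k|\le2^{j+1}$, so $\sum_j2^{2jr}\|\Delta_jf\|_2^2\le C\|f\|_{H^r}^2$, and likewise for $g$. $\square$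

Let $S(t)$ be the multiplier $e^{i(k\cdot\beta)^2t}$, a strongly continuous unitary group on every $H^s$. Equation (4) means
$$q(t)=S(t)q_0-2i\sigma\int_0^tS(t-t')\big(|q|^2q\big)(t')\,dt'. \tag{7}$$

**Proposition 4 (local theory).** Let $s>d/2$. For each $q_0\in H^s$ there is a unique maximal solution $q\in C([0,T^*),H^s)$ of (7). If $T^*<\infty$, then $\|q\|_{L^\infty}$ is unbounded on $[0,T^*)$. There is a nonincreasing function $\tau(B)>0$ such that for $\|q_0\|_{H^s}\le B$ the solution exists on $[0,\tau(B)]$, and there it is Lipschitz in $q_0$ with constant $2$ on the $B$-ball. If $q_0$ is a trigonometric polynomial, then $q\in C^\infty([0,T^*)\times\mathbb T^d)$. Moreover, for $H^r$ solutions with $r>d/2$,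
$$\|q(t)\|_{H^r}\le\|q_0\|_{H^r}\exp\Big(C_r\int_0^t\|q(t')\|_\infty^2\,dt'\Big). \tag{8}$$

*Proof.* Since $s>d/2$, $H^s\subset C(\mathbb T^d)$, and by (6) $H^s$ is an algebra. Let $\|f\bar gh\|_{H^s}\le A\|f\|_{H^s}\|g\|_{H^s}\|h\|_{H^s}$ and $\tau(B)=1/(48AB^2)$. On the ball of radius $2B$ in $C([0,\tau(B)],H^s)$, the right side of (7) has norm at most $B+2\tau A(2B)^3=B+\frac B3\le2B$. It has Lipschitz constant at most $2\tau\cdot3A(2B)^2=\frac12$. So there is a fixed point, and two fixed points satisfy $\|q-\tilde q\|\le\|q_0-\tilde q_0\|_{H^s}+\frac12\|q-\tilde q\|$, which is the Lipschitz constant $2$. If two solutions in $C([0,T],H^s)$ with the same data are bounded by $B'$, then $\|q-\tilde q\|_{H^s}(t)\le6AB'^2\int_0^t\|q-\tilde q\|_{H^s}$, and Gronwall's inequality gives $q=\tilde q$. Hence a maximal solution exists. If $\|q\|_{H^s}\le B$ on $[0,T^*)$ with $T^*<\infty$, restarting within $\tau(B)/2$ of $T^*$ extends it, a contradiction. So $\limsup_{t\to T^*}\|q(t)\|_{H^s}=\infty$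 when $T^*<\infty$.

Applying (6) twice, $\||q|^2q\|_{H^r}\le C\|q\|_\infty^2\|q\|_{H^r}$; insert this in (7) and use Gronwall to get (8). If $T^*<\infty$ and $\|q\|_\infty$ were bounded on $[0,T^*)$, then (8) with $r=s$ would bound the $H^s$ norm, a contradiction. For $r\ge s$, an $H^r$ solution is an $H^s$ solution. If its $H^r$ lifespan were shorter than its $H^s$ lifespan, $\|q\|_\infty$ would be bounded up to the end of the $H^r$ lifespan, contradicting (8). So the lifespans coincide. For a trigonometric polynomial $q_0$, therefore, $q\in C([0,T^*),H^r)$ for all $r$. Then $q(t)=q_0-i\int_0^t(\partial_x^2q+2\sigma|q|^2q)\,dt'$ in every $H^r$, and iterating this identity shows that $q$ is $C^\infty$ in $t$ with values in every $H^r$. $\square$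

**Lemma 5 (stability).** Let $s>d/2$ and let $q\in C([0,T],H^s)$ be a solution. There are $\eta>0$, $\Lambda<\infty$ such that every $\tilde q_0$ with $\|\tilde q_0-q_0\|_{H^s}\le\eta$ has a solution on $[0,T]$, and any two such solutions satisfy $\sup_{[0,T]}\|\tilde q-\tilde{\tilde q}\|_{H^s}\le\Lambda\|\tilde q_0-\tilde{\tilde q}_0\|_{H^s}$.

*Proof.* Let $B_0=1+\sup_{[0,T]}\|q\|_{H^s}$, and divide $[0,T]$ into $m$ intervals $[t_j,t_{j+1}]$ of length at most $\tau(B_0)$. Put $\eta=2^{-m}$, $\Lambda=2^m$. If $\|\tilde q(t_j)-q(t_j)\|_{H^s}\le2^j\eta\le1$, then $\tilde q(t_j)$ lies in the $B_0$-ball, the flow exists on $[t_j,t_{j+1}]$ and is Lipschitz there with constant $2$, so $\|\tilde q(t_{j+1})-q(t_{j+1})\|_{H^s}\le2^{j+1}\eta$. Induct on $j$; the Lipschitz constants multiply to at most $2^m$. $\square$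

## 4. Averages along lines and their conservation

**Definition (line averages).** For $f\in C(\mathbb T^d)$ and $R>0$ put
$$\mathcal A_Rf(\theta)=\frac1{\pi R}\int_{\mathbb R}\operatorname{sech}(X/R)\,f(\theta+\beta X)\,dX,\qquad \mathcal Af=\lim_{R\to\infty}\mathcal A_Rf,\qquad I_\infty(q)=\max_\theta\mathcal A(|q|^2)(\theta).$$

Since $\int\operatorname{sech}x\,dx=\pi$, the operators $\mathcal A_R$ are contractions of $C(\mathbb T^d)$. Since $\int\operatorname{sech}(x)e^{i\xi x}dx=\pi\operatorname{sech}(\pi\xi/2)$,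
$$\mathcal A_R e^{ik\cdot\theta}=\operatorname{sech}\big(\tfrac\pi2R\,k\cdot\beta\big)\,e^{ik\cdot\theta}. \tag{9}$$
This tends to $0$ if $k\cdot\beta\ne0$ and equals $e^{ik\cdot\theta}$ if $k\cdot\beta=0$. By density of trigonometric polynomials, $\mathcal A_Rf\to\mathcal Af$ uniformly for every $f\in C(\mathbb T^d)$, and $\mathcal A$ is a contraction. Also $\mathcal Af$ and $f$ have the same mean, so $I_\infty(q)\ge\sum|q_k|^2>0$ unless $q=0$. If the components of $\beta$ are rationally independent, as in Theorem 1, then $\mathcal Af$ is the mean of $f$ and $I_\infty(q)=I$. For a case where they differ, take $\beta=(1,0)$ and $q=a(\theta_2)$: then $I_\infty=\max|a|^2$ while $I=\operatorname{mean}|a|^2$.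

**Lemma 6.** If $s>d/2$ and $q\in C([0,T],H^s)$ is a solution, then $\mathcal A(|q(t)|^2)=\mathcal A(|q_0|^2)$ for $t\in[0,T]$. In particular $I_\infty(q(t))=I_\infty(q_0)$.

*Proof.* For smooth solutions, $q_t=-i\partial_x^2q-2i\sigma|q|^2q$ gives $\partial_t|q|^2=2\operatorname{Im}(\bar q\,\partial_x^2q)=\partial_x\,2\operatorname{Im}(\bar q\,\partial_xq)$. In $\mathcal A_R$ we integrate by parts in $X$; since $|\operatorname{sech}'|\le\operatorname{sech}$, this gives $|\partial_t\mathcal A_R|q|^2|\le R^{-1}\sup|2\bar q\,\partial_xq|$. Integrate in $t$ and let $R\to\infty$. For an $H^s$ solution, approximate $q_0$ in $H^s$ by trigonometric polynomials $q_0^n$. By Lemma 5, for large $n$ the solutions $q^n$ exist on $[0,T]$ and $q^n\to q$ in $C([0,T],H^s)$, hence uniformly; they are smooth by Proposition 4. Pass to the limit. $\square$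

## 5. Window norms and resolvents at scale $h$

Now we work on the line. Let $\varphi(x)=\operatorname{sech}x$. Then $|\varphi'|\le\varphi$, $|\varphi''|=|1-2\operatorname{sech}^2x|\,\varphi\le\varphi$, and $e^{-|x|}\le\varphi(x)\le2e^{-|x|}$.

**Definition (window norm).** For bounded measurable $f$ on $\mathbb R$ and $R>0$,
$$\|f\|_R^2=\sup_{y\in\mathbb R}\int\varphi\Big(\frac{x-y}R\Big)|f(x)|^2\,dx .$$

For $f=Ae^{i\xi x}$ this is $\|f\|_R^2=\pi R|A|^2$, and in general $\|f\|_R\le(\pi R)^{1/2}\|f\|_\infty$. The norm is translation invariant and nondecreasing in $R$. By Minkowski's inequality, convolution with a finite measure $\nu$ has norm at most $|\nu|(\mathbb R)$ on it. For $\phi(x)=\varphi((x-y)/R)$ we have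
$$|\phi'|\le R^{-1}\phi,\qquad|\phi''|\le R^{-2}\phi,\qquad\int\phi|fg|\,dx\le\|f\|_R\|g\|_R. \tag{10}$$

**Definition (resolvents).** For $h>0$ let $J_h=(1+h\partial)^{-1}$, the convolution with $h^{-1}e^{-x/h}1_{x>0}$.

It has norm at most $1$ on $L^\infty$ and for $\|\cdot\|_R$. It inverts $1+h\partial$ on $C_b^\infty(\mathbb R)$ (all derivatives bounded), and $h\partial J_h=1-J_h$ has norm at most $2$. On $e^{i\xi x}$ it acts as $(1+ih\xi)^{-1}$: frequencies below $1/h$ pass, those above are damped. For $0<h\le1$ and $v\in C_b^\infty$ put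
$$\Pi_h=J_hJ_{2h}J_{3h},\qquad z=z_h=\Pi_hv,\qquad G_m=J_{mh}v\ (m=1,2,3),\qquad T_h=(1+6h\partial)\Pi_h .$$
The quantity that we shall watch is $h^2z_h''$. For $v=Ae^{i\xi x}$ it has modulus $|A|\,|h\xi|^2\prod_{m=1}^3(1+m^2h^2\xi^2)^{-1/2}$. This is of size $|h\xi|^2$ when $|h\xi|$ is small and of size $\frac1{6|h\xi|}$ when $|h\xi|$ is large, so it picks out the frequencies around $1/h$.

We now record the algebra. Write $\zeta=h\partial$. Since $G_1=(1+2\zeta)(1+3\zeta)z$, and so on,
$$G_1=z+5hz'+6h^2z'',\qquad G_2=z+4hz'+3h^2z'',\qquad G_3=z+3hz'+2h^2z''. \tag{11}$$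
Partial fractions, with $\zeta=-1,-\frac12,-\frac13$ substituted in turn, give
$$T_h=-\tfrac52J_h+8J_{2h}-\tfrac92J_{3h}. \tag{12}$$
The choice of $1+6\zeta$ makes $T_h$ agree with the identity to first order, because $(1+\zeta)(1+2\zeta)(1+3\zeta)=1+6\zeta+11\zeta^2+6\zeta^3$. So neighboring scales differ by a second-order term. Indeed
$$(1+3\zeta)^2(1+2\zeta)-(1+6\zeta)(1+\tfrac\zeta2)(1+\tfrac{3\zeta}2)=(1+8\zeta+21\zeta^2+18\zeta^3)-(1+8\zeta+\tfrac{51}4\zeta^2+\tfrac92\zeta^3)=\tfrac{33}4\zeta^2+\tfrac{27}2\zeta^3 ,$$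
and the common denominator of $T_{h/2}=\frac{1+3\zeta}{(1+\zeta/2)(1+\zeta)(1+3\zeta/2)}$ and $T_h=\frac{1+6\zeta}{(1+\zeta)(1+2\zeta)(1+3\zeta)}$ yields
$$T_{h/2}v-T_hv=M_h(h^2z_h''),\qquad M_h=\frac{\frac{33}4+\frac{27}2\zeta}{(1+\frac\zeta2)(1+\frac{3\zeta}2)}=\tfrac{75}8J_{h/2}-\tfrac98J_{3h/2}. \tag{13}$$
Since $J_hv-v=-hJ_hv'\to0$ uniformly as $h\to0$, and the coefficients in (12) add up to $1$, also $T_hv\to v$ uniformly. Telescoping (13),
$$v-T_hv=\sum_{j\ge0}M_{h_j}\big(h_j^2z_{h_j}''\big),\qquad h_j=2^{-j}h, \tag{14}$$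
with uniformly convergent partial sums, hence also convergent in $\|\cdot\|_R$. So $v$ can be rebuilt from its pieces $h^2z_h''$ and a low-frequency part.

The operators $\Pi_h,\ h\partial\Pi_h,\ h^2\partial^2\Pi_h,\ h^3\partial^3\Pi_h,\ T_h,\ h\partial T_h,\ M_h,\ h\partial M_h$ all have $\|\cdot\|_R$-norms bounded by absolute constants. To see it, replace each $mh\,\partial J_{mh}$ by $1-J_{mh}$: for instance $h^3\partial^3\Pi_h=\frac16(1-J_h)(1-J_{2h})(1-J_{3h})$ and $h\partial M_h=\frac{75}4(1-J_{h/2})-\frac34(1-J_{3h/2})$. All these operators commute.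

## 6. A Riccati equation and a conserved density at each scale

Let $u(t,x)=\overline{q(t,\theta+\beta x)}$ along a line. Conjugating (4),
$$iu_t+u_{xx}+2\sigma|u|^2u=0,\qquad\text{i.e.}\quad u_t=iu_{xx}+2i\sigma|u|^2u. \tag{15}$$
In this section $u\in C^\infty([0,t_0]\times\mathbb R)$ solves (15), all its derivatives are bounded, $|u|\le\varepsilon\le\frac19$, and $0<h\le3$. The goal is a conserved density that looks like $|J_h\bar u|^2$. A nonlinear correction of $J_h\bar u$ does this.

**Lemma 7.** There is a unique $g=g_h(t)\in C_b(\mathbb R)$ with $|g|\le2\varepsilon$ and $g=J_h(\bar u+\sigma h^2ug^2)$, that is,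
$$hg'=\bar u-g+\sigma h^2ug^2 . \tag{16}$$
It has bounded $x$-derivatives of all orders at each time, $g$ and $g'$ are $C^1$ functions of $t\in[0,t_0]$ with values in $C_b$, and $(g_t)'=(g')_t$.

*Proof.* On $\{\|g\|_\infty\le2\varepsilon\}$ the map $g\mapsto J_h(\bar u+\sigma h^2ug^2)$ has norm at most $\varepsilon+9\varepsilon\cdot4\varepsilon^2\le2\varepsilon$ and Lipschitz constant at most $9\varepsilon\cdot4\varepsilon\le\frac{36}{81}\le\frac12$. So there is a unique fixed point. As $g$ is $J_h$ of a bounded continuous function, (16) holds and $g'$ is bounded; differentiating (16) repeatedly bounds all derivatives.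

For the time derivative, write $\Delta f=f(t+\tau)-f(t)$. Subtracting the fixed point equations,
$$\Delta g=J_h\big[\Delta\bar u+\sigma h^2\Delta u\,g(t+\tau)^2\big]+J_h\big[\sigma h^2u(t)\big(g(t+\tau)+g(t)\big)\Delta g\big].$$
The last term has norm at most $\frac12\|\Delta g\|_\infty$, so $\|\Delta g\|_\infty=O(|\tau|)$. Let $L_tf=J_h(2\sigma h^2u(t)g(t)f)$, which has norm at most $\frac12$. Dividing by $\tau$ we get $(1-L_t)(\Delta g/\tau)=J_h(\bar u_t+\sigma h^2u_tg^2)+o(1)$ in $C_b$. So $\Delta g/\tau$ converges to $g_t=(1-L_t)^{-1}J_h(\bar u_t+\sigma h^2u_tg^2)$, one-sidedly at the endpoints, and this is continuous in $t$. By (16), $g'$ is then also $C^1$ in $t$. Differentiating $g(t,x)-g(t,0)=\int_0^xg'$ in $t$ shows that $g_t$ is differentiable in $x$ with $(g_t)'=(g')_t$. $\square$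

*Example.* Let $u=Ae^{2i\sigma A^2t}$ with $0<A\le\frac19$. Then $g=g_0e^{-2i\sigma A^2t}$, where $g_0$ is the small root of $\sigma h^2Ag_0^2-g_0+A=0$, namely $g_0=2A/\big(1+\sqrt{1-4\sigma h^2A^2}\big)$. The modulus of $g$ is constant in $t$ and $x$.

**Lemma 8.** We have $\partial_tE+\partial_xF=0$, where
$$E=\frac{|g|^2}{1+\sigma h^2|g|^2},\qquad F=\frac{2\operatorname{Im}(\bar g'g)}{1-h^4|g|^4}. \tag{17}$$

*Proof.* Put $\kappa=\frac1{2h}$ and $w=hg$. Then (16) reads
$$w'=\bar u-2\kappa w+\sigma uw^2. \tag{18}$$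
(The ratio $w=\psi_2/\psi_1$ of two functions with $\psi_1'=\kappa\psi_1-\sigma u\psi_2$, $\psi_2'=\bar u\psi_1-\kappa\psi_2$ satisfies (18). This linear system is the Zakharov–Shabat system with spectral parameter $\kappa$.)

*The time evolution of $w$.* We look for $w_t$ as a quadratic polynomial $\mathcal K=k_0+k_1w+k_2w^2$ whose coefficients depend on $u$. Differentiating (18) in $t$, $w_t$ satisfies
$$(w_t)'=\bar u_t+\sigma u_tw^2+(-2\kappa+2\sigma uw)\,w_t .$$
We want $\mathcal K$ to satisfy the same equation. By (18), $\mathcal K'=k_0'+k_1'w+k_2'w^2+(k_1+2k_2w)(\bar u-2\kappa w+\sigma uw^2)$. Compare the powers of $w$ in $\mathcal K'=\bar u_t+\sigma u_tw^2+(-2\kappa+2\sigma uw)\mathcal K$. For $w^3$ both sides are $2\sigma uk_2$. The powers $w^0,w^1,w^2$ give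
$$k_0'=\bar u_t-2\kappa k_0-\bar uk_1,\qquad k_1'=2\sigma uk_0-2\bar uk_2,\qquad k_2'=\sigma u_t+2\kappa k_2+\sigma uk_1. \tag{19}$$
These are solved by
$$k_0=2i\kappa\bar u-i\bar u_x,\qquad k_1=-i(4\kappa^2+2\sigma|u|^2),\qquad k_2=i\sigma(2\kappa u+u_x).$$
For the first, $\bar u_t=-i\bar u_{xx}-2i\sigma|u|^2\bar u$, and the right side is $-i\bar u_{xx}-2i\sigma|u|^2\bar u-4i\kappa^2\bar u+2i\kappa\bar u_x+4i\kappa^2\bar u+2i\sigma|u|^2\bar u=-i\bar u_{xx}+2i\kappa\bar u_x=k_0'$. For the second, the right side is $4i\kappa\sigma|u|^2-2i\sigma u\bar u_x-4i\kappa\sigma|u|^2-2i\sigma\bar uu_x=-2i\sigma(|u|^2)_x=k_1'$. For the third, the right side is $i\sigma u_{xx}+2i|u|^2u+4i\sigma\kappa^2u+2i\sigma\kappa u_x-4i\sigma\kappa^2u-2i|u|^2u=i\sigma(u_{xx}+2\kappa u_x)=k_2'$.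

Hence $N=w_t-\mathcal K$ is bounded and $N'=(-2\kappa+2\sigma uw)N$. Here $\operatorname{Re}(-2\kappa+2\sigma uw)\le-\frac1h(1-4h^2\varepsilon^2)\le-\frac1{2h}$, because $4h^2\varepsilon^2\le\frac{36}{81}$. So $|N(x)|\le e^{-(x-x_0)/2h}\sup|N|$ for all $x_0<x$. Letting $x_0\to-\infty$ gives $N=0$, i.e. $w_t=\mathcal K$. (In the example above with $t=0$: $\mathcal K=2i\kappa(A-2\kappa w+\sigma Aw^2)-2i\sigma A^2w=-2i\sigma A^2w$, as it should be.)

*The conservation law.* Write $y=|w|^2$ and $uw=a+ip$ with $a,p$ real. Taking the real part of $\bar w\mathcal K$, where the $k_1$ term drops out,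
$$\tfrac12y_t=2\kappa p(1-\sigma y)-\operatorname{Im}(u_xw)(1+\sigma y).$$
From (18), $p_x=\operatorname{Im}(u_xw+uw')=\operatorname{Im}(u_xw)-2\kappa p+2\sigma ap$ and $y_x=2\operatorname{Re}(\bar ww')=2a(1+\sigma y)-4\kappa y$. Therefore
$$p_x(1+\sigma y)-\sigma py_x=\operatorname{Im}(u_xw)(1+\sigma y)-2\kappa p(1+\sigma y)+4\kappa\sigma py=\operatorname{Im}(u_xw)(1+\sigma y)-2\kappa p(1-\sigma y)=-\tfrac12y_t ,$$
and dividing by $-\frac12(1+\sigma y)^2$,
$$-2\,\partial_x\frac p{1+\sigma y}=\frac{y_t}{(1+\sigma y)^2}=\partial_t\frac y{1+\sigma y}.$$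
Finally $\operatorname{Im}(\bar w'w)=\operatorname{Im}\big((u-2\kappa\bar w+\sigma\bar u\bar w^2)w\big)=p(1-\sigma y)$, so $\frac{2p}{1+\sigma y}=\frac{2\operatorname{Im}(\bar w'w)}{1-y^2}$. Divide by $h^2$. $\square$

For $\phi=\varphi((\cdot-y)/R)$ we conclude, integrating by parts,
$$\frac d{dt}\int\phi E=\int\phi'F,\qquad\frac d{dt}\int\phi'E=\int\phi''F. \tag{20}$$
Since $h^2|g|^2\le9\cdot\frac4{81}=\frac49$,
$$\tfrac12|g|^2\le E\le2|g|^2,\qquad|F|\le4|g||g'|. \tag{21}$$
The flux has one derivative on $g$, but $g=J_h(\cdots)$, and $h\partial J_h$ is bounded. This is the speed $O(1/h)$ promised in Section 2.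

## 7. Why three scales: the coefficients $5,-8,3$

A single density $E$ at scale $h$ controls the frequencies up to $1/h$, and these carry the bulk of the mass. To see frequencies near $1/h$ only, we must subtract. Write $E_m$, $F_m$ for (17) with parameter $mh$.

*Two scales are not enough.* Let $z=J_hJ_{2h}v$, so $J_hv=z+2hz'$, $J_{2h}v=z+hz'$ and
$$|J_hv|^2-|J_{2h}v|^2=3h^2|z'|^2+\partial_x\big(h|z|^2\big).$$
This suggests watching $\|hz'\|_R^2$. When we rebuild $v$ in the sup norm, the dyadic scale $h$ will enter through Cauchy–Schwarz with a factor $h^{-1}$ on a window of length $L/h$. So if the watched quantity is bounded by $\mu h^pR$, the scale $h$ contributes $h^{-1}\cdot\mu h^p\cdot L/h=\mu Lh^{p-2}$ to the square, and we can sum over $h=2^{-j}$ only if $p>2$. But for $v=Ae^{ix}$ we have $\|hz'\|_R^2=\pi R|A|^2h^2/\big((1+h^2)(1+4h^2)\big)$, which is of order exactly $h^2$. A bound with $p>2$ is false even for one smooth plane wave, so first differences cannot work.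

*Three scales.* On $e^{i\xi x}$, with $X=h^2\xi^2$, the combination $\sum c_m|G_m|^2$ is $\sum c_m(1+m^2X)^{-1}=\sum c_m-X\sum c_mm^2+\cdots$. We ask for
$$\sum_{m=1}^3c_m=0,\qquad\sum_{m=1}^3c_mm^2=0;\qquad(c_1,c_2,c_3)=(5,-8,3), \tag{22}$$
the only solution up to a factor. Then $\sum c_m(1+m^2X)^{-1}=120X^2\prod_m(1+m^2X)^{-1}$, since the numerator $5(1+4X)(1+9X)-8(1+X)(1+9X)+3(1+X)(1+4X)$ equals $120X^2$. This is $120$ times the symbol of $|h^2z''|^2$. We need the pointwise version of this, for the density and for the flux.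

**Lemma 9.** With (11) and (22),
$$\sum c_m|G_m|^2=120h^4|z''|^2+\partial_x\big[2h|z|^2+24h^2\operatorname{Re}(\bar zz')+72h^3|z'|^2\big], \tag{23}$$
$$\sum c_m\operatorname{Im}(\bar G_m'G_m)=120h^4\operatorname{Im}(\bar z'''z'')+\partial_x\big[2h\operatorname{Im}(\bar z'z)+12h^2\operatorname{Im}(\bar z''z)+72h^3\operatorname{Im}(\bar z''z')\big]. \tag{24}$$

*Proof.* Write $G_m=z+a_mhz'+b_mh^2z''$ with $a=(5,4,3)$, $b=(6,3,2)$. Then $\sum c_ma_m=2$, $\sum c_mb_m=12$, $\sum c_ma_m^2=24$, $\sum c_ma_mb_m=72$, $\sum c_mb_m^2=120$. So $\sum c_m|G_m|^2$ equals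
$$4h\operatorname{Re}(\bar zz')+24h^2\big(\operatorname{Re}(\bar zz'')+|z'|^2\big)+144h^3\operatorname{Re}(\bar z'z'')+120h^4|z''|^2 ,$$
and $\operatorname{Re}(\bar zz'')+|z'|^2=(\operatorname{Re}\bar zz')'$. This is (23). In $\sum c_m\operatorname{Im}(\bar G_m'G_m)$ the power $h^0$ has coefficient $\sum c_m=0$. The power $h$ gives $2\operatorname{Im}(\bar z''z)=2(\operatorname{Im}\bar z'z)'$. The power $h^2$ gives $24\operatorname{Im}(\bar z''z')+12\operatorname{Im}(\bar z'z'')+12\operatorname{Im}(\bar z'''z)$. Since $\operatorname{Im}(\bar z'z'')=-\operatorname{Im}(\bar z''z')$ and $\operatorname{Im}(\bar z'''z)=(\operatorname{Im}\bar z''z)'-\operatorname{Im}(\bar z''z')$, this is $(24-12-12)\operatorname{Im}(\bar z''z')+12(\operatorname{Im}\bar z''z)'$. The power $h^3$ gives $72\operatorname{Im}(\bar z'''z')=72(\operatorname{Im}\bar z''z')'$, and $h^4$ gives $120\operatorname{Im}(\bar z'''z'')$. $\square$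

The condition $\sum c_mm^2=0$ will do a second job. The leading quartic term of $E_m$ will turn out to be $\sigma m^2h^2|u|^4$, so the same condition removes it from $\sum c_mE_m$. One more point: the term $2h\,\partial_x|z|^2$ in (23) is too large. Against $\phi$ it contributes about $h\mu$, which is at most $h^2\mu R/L$ when $R\ge L/h$, and we need powers of $h$ above $2$. It will be canceled by adding $2h\int\phi'E_1$.

## 8. A sup bound on a time interval governed by the mean density

**Proposition 10.** Let $2<p\le3$. There are $\varepsilon,\delta,\varepsilon_1,\mu_0\in(0,1)$ depending only on $p$ such that the following holds. Let $0<\mu\le\mu_0$, $L=\varepsilon_1/\mu$, $0<t_0\le\delta L$, and let $u\in C^\infty([0,t_0]\times\mathbb R)$ solve (15) with all derivatives bounded. With $v=\bar u$ and $z_h=\Pi_hv$, assume at $t=0$: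

* (D1) $\|u\|_\infty\le\varepsilon/2$;
* (D2) $\|u\|_R^2\le\mu R$ for all $R\ge L$;
* (D3) $\|h^2z_h''\|_R^2\le\frac14\mu h^pR$ for all $0<h\le1$, $R\ge L/h$.

Then $\|u(t)\|_\infty\le\varepsilon$ on $[0,t_0]$.

To get a feeling for the hypotheses, take $v=Ae^{i\xi x}$. Then (D2) says $\pi|A|^2\le\mu$. The multiplier of $h^2z_h''$ has modulus at most $\min(1,|h\xi|^2)\le|h\xi|^{p/2}$, so (D3) then holds as soon as $|\xi|^p\le\frac14$. Thus $\mu$ is the mean density. On a window of the critical length $L$ there is mass at most $\mu L=\varepsilon_1$, a small number.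

*Proof.* $C$ denotes constants depending only on $p$, and $C_K$ constants depending only on $p$ and a number $K>1$, which will be fixed in Step 2 depending only on $p$. Throughout $\varepsilon\le\frac19$ and $L\ge3$. Consider

* (B1) $\|u(t)\|_\infty\le\varepsilon$;
* (B2) $\|u(t)\|_R^2\le K\mu R$ for $R\ge L$;
* (B3) $\|h^2z_h''(t)\|_R^2\le\mu h^pR$ for $0<h\le1$, $R\ge L/h$.

At $t=0$ they hold with strictly better constants. The quantities $\|u\|_\infty$, $\sup_{R\ge L}R^{-1/2}\|u\|_R$ and $\sup_{h,R}h^{-p/2}R^{-1/2}\|h^2z_h''\|_R$ are finite and continuous in $t$: by $\|f\|_R\le(\pi R)^{1/2}\|f\|_\infty$, the last one changes between two times by at most $\sqrt\pi\sup_hh^{2-p/2}\|\Delta v''\|_\infty\le\sqrt\pi\|\Delta v''\|_\infty$, where $\Delta v''$ is the change of $v''$, and the others are similar. So it suffices to assume (B1)–(B3) on $[0,t]$, $t\le t_0$, and to derive them at $t$ with strictly better constants. By (B1) the functions $g_{mh}$ of Section 6 exist on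 $[0,t]$ for $h\le1$, $m\le3$. Write $g_m=g_{mh}$ and
$$r_m=g_m-G_m=\sigma(mh)^2J_{mh}(ug_m^2).$$

**Step 1: consequences at a fixed time.** The purpose is to turn (B1)–(B3) into bounds for every function that will appear. Let $0<h\le1$ and $R\ge L/h$.

(a) *$\|v-T_hv\|_R\le C(\mu h^pR)^{1/2}$.* Use (14). If $R\ge L/h_j$, then (B3) gives $\|h_j^2z_{h_j}''\|_R\le(\mu h_j^pR)^{1/2}$. Otherwise, by monotonicity in $R$ and then $L\le hR$,
$$\|h_j^2z_{h_j}''\|_R\le\|h_j^2z_{h_j}''\|_{L/h_j}\le(\mu h_j^{p-1}L)^{1/2}\le(\mu h_j^{p-1}hR)^{1/2}.$$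
In both cases we get at most $2^{-j(p-1)/2}(\mu h^pR)^{1/2}$. Sum over $j$.

(b) *$\|h^3z'''\|_R\le C(\mu h^pR)^{1/2}$.* Split $v=T_hv+(v-T_hv)$ to get $h^3z'''=h\partial T_h(h^2z'')+h^3\partial^3\Pi_h(v-T_hv)$. Use (B3) and (a).

(c) *$\|z'\|_R,\ \|G_m'\|_R\le C_K(\mu R)^{1/2}$.* Let $\eta_j=2^jh$, $0\le j\le n$, with $\eta_n\in(\frac12,1]$. By (13),
$$v=(v-T_hv)+\sum_{j=1}^nM_{\eta_j}\big(\eta_j^2z_{\eta_j}''\big)+T_{\eta_n}v .$$
Apply $\partial\Pi_h$. The first term is at most $Ch^{-1}(\mu h^pR)^{1/2}\le C(\mu R)^{1/2}$. In the $j$-th term of the sum let $\partial$ act on $M_{\eta_j}$; since $R\ge L/h\ge L/\eta_j$, (B3) bounds it by $C\eta_j^{-1}(\mu\eta_j^pR)^{1/2}=C\eta_j^{p/2-1}(\mu R)^{1/2}$. These sum to $C(\mu R)^{1/2}$ because $p>2$ and $\eta_j\le1$. The last term is at most $C\eta_n^{-1}\|v\|_R\le C(K\mu R)^{1/2}$ by (B2). For $G_m'$ use (11) together with $\|hz''\|_R\le h^{-1}(\mu h^pR)^{1/2}\le(\mu R)^{1/2}$ and, by (b), $\|h^2z'''\|_R\le C(\mu R)^{1/2}$.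

(d) *$\|z\|_R,\|G_m\|_R\le\|u\|_R$ and $\|g_m\|_R\le2\|u\|_R$.* The first is clear. Next, $\|g_m\|_R\le\|u\|_R+9\varepsilon\cdot2\varepsilon\|g_m\|_R$ and $18\varepsilon^2\le\frac{18}{81}<\frac12$. So all these norms are at most $C_K(\mu R)^{1/2}$.

(e) *Bounds on $r_m$ and on differences.* As $|ug_m^2|\le4\varepsilon^2|u|$, we have $\|r_m\|_R\le36\varepsilon^2h^2\|u\|_R\le C_K\varepsilon^2h^2(\mu R)^{1/2}$. Since $r_m'=\sigma mh(1-J_{mh})(ug_m^2)$, we have $\|r_m'\|_R\le C_K\varepsilon^2h(\mu R)^{1/2}$. Hence $\|g_m'\|_R\le C_K(\mu R)^{1/2}$. Moreover $G_m-v=-mhG_m'$ and $G_1-z=5hz'+6h^2z''$, so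
$$\|G_m-v\|_R,\ \|g_m-v\|_R,\ \|G_1-z\|_R\le C_Kh(\mu R)^{1/2}.$$

**Step 2: improving (B2).** Here we use the conservation laws at scale $1$, and fix $K$. Take $h=1$, $R\ge L$. By (20), (21), (10), (d), (e),
$$\Big|\frac d{dt}\int\phi E_m\Big|\le4R^{-1}\|g_m\|_R\|g_m'\|_R\le C_K\mu .$$
At time $0$, (D2) gives $\int\phi E_m\le2\|g_m\|_R^2\le8\mu R$. Hence at time $t\le\delta L$, for $\delta$ small depending on $K$, $\|g_m\|_R^2\le2(8\mu R+C_K\delta\mu L)\le17\mu R$. Require $36\varepsilon^2\sqrt K\le1$. Then (e) gives $\|r_m\|_R\le(\mu R)^{1/2}$, so $\|G_m\|_R\le(\sqrt{17}+1)(\mu R)^{1/2}\le6(\mu R)^{1/2}$, and by (12)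
$$\|T_1v\|_R\le\big(\tfrac52+8+\tfrac92\big)\cdot6(\mu R)^{1/2}=90(\mu R)^{1/2}.$$
By (a) with $h=1$, $\|u\|_R\le(90+C')(\mu R)^{1/2}$. The constant $C'=C'(p)$ comes from (B3) alone and does not involve $K$. So we may fix $K:=4(90+C')^2$, and then $\|u(t)\|_R^2\le\frac K4\mu R$.

**Step 3: improving (B1).** Here smallness of the mass on critical windows becomes smallness of the sup norm. The kernel of $T_1$ is bounded by $Ce^{-x/3}1_{x>0}$, and $e^{-b/3}\le e^{-b/L}\le\varphi(b/L)$ for $b>0$ because $L\ge3$. By Cauchy–Schwarz,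
$$\|T_1v\|_\infty^2\le C\|v\|_L^2\le CK\mu L=CK\varepsilon_1 .$$
The kernel of $M_h$ is bounded by $Ch^{-1}e^{-2x/3h}1_{x>0}$, and $e^{-2b/3h}\le e^{-bh/L}\le\varphi(bh/L)$ since $h\le1$, $L\ge3$. By Cauchy–Schwarz (the kernel bound has integral $C$) and (B3),
$$\|M_h(h^2z_h'')\|_\infty^2\le Ch^{-1}\|h^2z_h''\|_{L/h}^2\le Ch^{-1}\mu h^p\frac Lh=C\varepsilon_1h^{p-2}.$$
Sum (14) with $h=1$ over $h_j=2^{-j}$; the series converges because $p>2$. So $\|u(t)\|_\infty=\|v(t)\|_\infty\le C_K\sqrt{\varepsilon_1}\le\varepsilon/2$ if $\varepsilon_1$ is small depending on $\varepsilon$ and $p$.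

**Step 4: improving (B3).** This is the heart. Let $0<h\le1$, $R\ge L/h$, $\phi=\varphi((\cdot-y)/R)$, and
$$D(t)=\sum_{m=1}^3c_m\int\phi E_m\,dx+2h\int\phi'E_1\,dx .$$
We show that $D$ is $120\int\phi|h^2z''|^2$ up to small errors, and that $D$ changes little.

*Expanding the densities.* From $\frac{a}{1+\sigma Ma}=a-\sigma Ma^2+\frac{M^2a^3}{1+\sigma Ma}$ with $a=|g_m|^2$, $M=(mh)^2$, and $|g_m|^2=|G_m|^2+2\operatorname{Re}(\bar G_mr_m)+|r_m|^2$, we get
$$E_m=|G_m|^2+\sigma(mh)^2X_m+Y_m,\qquad X_m=2\operatorname{Re}\big(\bar G_mJ_{mh}(ug_m^2)\big)-|g_m|^4,$$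
with $|Y_m|\le|r_m|^2+2(mh)^4|g_m|^6$. As $|g_m|^6\le16\varepsilon^4|g_m|^2$, we have $\int\phi|Y_m|\le C_K\varepsilon^4h^4\mu R$.

*The quartic term does not depend on $m$ to leading order.* We claim
$$\int\phi X_m=\int\phi|u|^4+O(C_K\varepsilon^2h\mu R). \tag{25}$$
Since $J_{mh}=1-mh\,\partial J_{mh}$, integration by parts gives
$$\int\phi\bar G_mJ_{mh}(ug_m^2)=\int\phi\bar G_mug_m^2+mh\int(\phi\bar G_m)'J_{mh}(ug_m^2),$$
and the last term is at most $3h\big(R^{-1}\|G_m\|_R+\|G_m'\|_R\big)\,4\varepsilon^2\|u\|_R\le C_K\varepsilon^2h\mu R$. Next, $|u|^4=\bar v\,u\,v^2$, so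
$$\bar G_mug_m^2-|u|^4=u\big[(\bar G_m-\bar v)g_m^2+\bar v(g_m-v)(g_m+v)\big],$$
which is at most $4\varepsilon^2|u|\,(|G_m-v|+|g_m-v|)$ in modulus. Also $\big||g_m|^4-|u|^4\big|\le5\varepsilon^2(|u|+|g_m|)|g_m-v|$. By (d), (e), both differences contribute $O(C_K\varepsilon^2h\mu R)$ after integration against $\phi$. So $\int\phi X_m$ is $2\int\phi|u|^4-\int\phi|u|^4$ up to the stated error, which is (25).

Because $\sum c_mm^2=0$, the terms $\int\phi|u|^4$ cancel:
$$\sum c_m\int\phi E_m=\sum c_m\int\phi|G_m|^2+O(C_K\varepsilon^2h^3\mu R).$$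

*The correction term.* By (d), $\int\phi|X_1|\le8\varepsilon^2\|G_1\|_R\|u\|_R+4\varepsilon^2\|g_1\|_R^2\le C_K\varepsilon^2\mu R$, and by (e), $\int\phi\big||G_1|^2-|z|^2\big|\le(\|G_1\|_R+\|z\|_R)\|G_1-z\|_R\le C_Kh\mu R$. Since $|\phi'|\le R^{-1}\phi$,
$$2h\int\phi'E_1=2h\int\phi'|z|^2+O\big(C_KhR^{-1}(h\mu R+\varepsilon^2h^2\mu R)\big)=2h\int\phi'|z|^2+O(C_Kh^2\mu).$$

*Putting them together.* Integrate (23) against $\phi$ by parts: the first bracket term gives $-2h\int\phi'|z|^2$, which cancels the correction. The other two bracket terms are at most $C_KR^{-1}h^2\mu R=C_Kh^2\mu$ by (c), (d). Finally $hR\ge L$ gives $h^2\mu=h^3\mu R/(hR)\le h^3\mu R/L$. Thus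
$$D=120\int\phi|h^2z''|^2dx+O\big(C_K(\varepsilon^2+L^{-1})h^3\mu R\big). \tag{26}$$

*Growth of $D$.* By (20), $\dot D=\sum c_m\int\phi'F_m+2h\int\phi''F_1$. From (17),
$$F_m=2\operatorname{Im}(\bar G_m'G_m)+2\operatorname{Im}(\bar r_m'G_m+\bar G_m'r_m+\bar r_m'r_m)+(mh)^4|g_m|^4F_m .$$
We estimate the contributions in turn.

- The quadratic part. By (24) and one more integration by parts, it equals $240\int\phi'h^4\operatorname{Im}(\bar z'''z'')-2\int\phi''[2h\operatorname{Im}(\bar z'z)+12h^2\operatorname{Im}(\bar z''z)+72h^3\operatorname{Im}(\bar z''z')]$. By (B3) and (b), the first term is at most $240R^{-1}h^{-1}\|h^3z'''\|_R\|h^2z''\|_R\le C\mu h^{p-1}$. By (c), (d) and $\|h^2z''\|_R\le h(\mu R)^{1/2}$, the second is at most $R^{-2}C_Kh\mu R=C_Kh\mu/R$.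
- The terms with $r_m$. We have $\int\phi'\operatorname{Im}(\bar r_m'G_m)=-\int\phi''\operatorname{Im}(\bar r_mG_m)-\int\phi'\operatorname{Im}(\bar r_mG_m')=O(C_K\varepsilon^2h^2\mu)$ by (c), (d), (e), and directly $\int\phi'\operatorname{Im}(\bar G_m'r_m)=O(C_K\varepsilon^2h^2\mu)$. The $\bar r_m'r_m$ term is $O(C_K\varepsilon^4h^3\mu)$, and the last term of $F_m$ contributes $O(C_K\varepsilon^4h^4\mu)$ by (21).
- The correction. $2h\big|\int\phi''F_1\big|\le8hR^{-2}\|g_1\|_R\|g_1'\|_R\le C_Kh\mu/R$.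

Since $1/R\le h/L\le h$, and $h^2\le h^{p-1}$ because $p\le3$, altogether $|\dot D|\le C_K\mu h^{p-1}$ on $[0,t]$. As $t\le\delta L\le\delta hR$,
$$|D(t)-D(0)|\le C_K\delta\,\mu h^pR .$$

*Conclusion of the step.* Use (26) at times $0$ and $t$, $h^3\le h^p$, and (D3), and take the supremum over $y$:
$$120\,\|h^2z''(t)\|_R^2\le30\mu h^pR+C_K(\varepsilon^2+L^{-1}+\delta)\mu h^pR\le60\mu h^pR,$$
provided $C_K(\varepsilon^2+L^{-1}+\delta)\le30$. This is (B3) with the constant $\frac12$.

**Step 5: order of the constants.** We check that there is no circle. First $K=K(p)$ from Step 2. Then $\varepsilon,\delta$ small and $L_0\ge3$ large, depending on $K$ and $p$, so that Steps 2 and 4 work whenever $L\ge L_0$. Then $\varepsilon_1$ from Step 3. Finally $\mu_0=\min(\varepsilon_1/L_0,\frac12)$, so that $L=\varepsilon_1/\mu\ge L_0$. $\square$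

## 9. From Sobolev norms on the torus to windows on lines

To check (D3) we must bound window norms along a line by Sobolev norms on $\mathbb T^d$. Restricting to a line costs a little more than $\frac{d-1}2$ derivatives, one half for each lost dimension.

**Lemma 11.** Let $\rho>\frac{d-1}2$. Then for $R\ge1$, all $\theta$, $y$, and all trigonometric polynomials $f$ on $\mathbb T^d$,
$$\int\varphi\Big(\frac{x-y}R\Big)|f(\theta+\beta x)|^2dx\le C_{\rho,\beta}R\,\|f\|_{H^\rho}^2. \tag{27}$$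

*Proof.* Since $\varphi(x)\le2e^{-|x|}$ and $R\ge1$,
$$\sum_{n\in\mathbb Z}\sup_{[n,n+1]}\varphi\Big(\frac{x-y}R\Big)\le2e\int e^{-|x-y|/R}dx=4eR .$$
Also $\int_n^{n+1}|f(\theta+\beta x)|^2dx\le e\int e^{-x^2}|f(\theta+\beta n+\beta x)|^2dx$. So it suffices to bound, uniformly in $\theta$,
$$\int e^{-x^2}|f(\theta+\beta x)|^2dx\le\sum_{k,l}|f_k||f_l|\,\gamma((k-l)\cdot\beta),\qquad\gamma(\eta)=\sqrt\pi\,e^{-\eta^2/4}.$$
As $|f_k||f_l|\le\frac12\langle k\rangle^{2\rho}|f_k|^2\langle l\rangle^{-2\rho}+\frac12\langle l\rangle^{2\rho}|f_l|^2\langle k\rangle^{-2\rho}$ and $\gamma$ is even, it is enough that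
$$\sup_k\sum_l\langle l\rangle^{-2\rho}\gamma((k-l)\cdot\beta)<\infty .$$
Split the $l$'s into slabs $j\le(k-l)\cdot\beta<j+1$, $j\in\mathbb Z$. The cubes $l+[0,1)^d$ with $l$ in one slab are disjoint and lie in a slab orthogonal to $\beta$ whose width is bounded in terms of $\beta$ (and $d$). On $l+[0,1)^d$ we have $\langle\xi\rangle\le(1+\sqrt d)\langle l\rangle$. In coordinates $\xi=(\xi_\parallel,x')$ along and orthogonal to $\beta$, $\langle\xi\rangle\ge\langle x'\rangle$. So one slab contributes at most $C_\beta\int_{\mathbb R^{d-1}}\langle x'\rangle^{-2\rho}dx'<\infty$ times $\sup_{[j,j+1]}\gamma$; for $d=1$ the integral is replaced by $1$. This is summable in $j$, uniformly in $k$. $\square$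

## 10. Rescaling, and a time step that does not shrink

*Proof of Theorem 2.* Let $q_0\in H^s(\mathbb T^d)$, $s>\frac{d+1}2$. If $q_0=0$, then $q\equiv0$, so let $q_0\ne0$. Since $s-\frac{d-1}2>1$, we can choose $p\in(2,3]$, depending only on $s$ and $d$, with $\rho:=s-\frac p2>\frac{d-1}2$. (For $d=2$, $s\ge2$, take $p=\frac52$; then $\rho\ge\frac34$.) Let $\varepsilon,\delta,\varepsilon_1,\mu_0$ be as in Proposition 10, $I_\infty=I_\infty(q_0)$, and
$$T_1:=\frac{c_*}{I_\infty},\qquad c_*:=\frac{\delta\varepsilon_1}{2\pi}. \tag{28}$$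

**Step 1: the maximal time satisfies $T^*(q_0)>T_1$.** This is where Proposition 10 is applied to rescaled solutions. Let $q_0^n$ be the truncation of $q_0$ to $|k|\le n$; then $q_0^n\to q_0$ in $H^s$ and uniformly. Let $q^n$ be the maximal smooth solutions, on $[0,T_n^*)$. The average $\mathcal A_{R'}(|q_0|^2)$ converges uniformly to a function that is at most $I_\infty$, so it is at most $\frac32I_\infty$ for $R'\ge R_*$. For $n\ge n_0$ the uniform distance between $|q_0^n|^2$ and $|q_0|^2$ is at most $\frac12I_\infty$. Hence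
$$\int\varphi\Big(\frac{X-Y}{R'}\Big)|q_0^n(\theta+\beta X)|^2dX\le2\pi I_\infty R'\qquad\text{for all }\theta,Y,\ R'\ge R_*,\ n\ge n_0. \tag{29}$$
Fix a line and let $U(t,X)=\overline{q^n(t,\theta+\beta X)}$. For $\lambda\ge1$ put $u(t,x)=\lambda^{-1}U(\lambda^{-2}t,\lambda^{-1}x)$, which again solves (15). Let
$$\mu=2\pi I_\infty\lambda^{-2},\qquad L=\frac{\varepsilon_1}\mu=\frac{\varepsilon_1\lambda^2}{2\pi I_\infty}.$$
We verify the hypotheses of Proposition 10 for $\lambda$ large, uniformly in $n\ge n_0$ and $\theta$.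

- $\mu\le\mu_0$ and (D1) hold for $\lambda$ large, since $\sup_n\|q_0^n\|_\infty<\infty$.
- (D2): for $R\ge L$, substituting $x=\lambda X$, $y=\lambda Y$, we get $\int\varphi(\frac{x-y}R)|u(0,x)|^2dx=\lambda^{-1}\int\varphi\big(\frac{X-Y}{R/\lambda}\big)|U(0,X)|^2dX\le\lambda^{-1}\,2\pi I_\infty\,\frac R\lambda=\mu R$ by (29), as soon as $L/\lambda=\varepsilon_1\lambda/(2\pi I_\infty)\ge R_*$.
- (D3): at $t=0$, $v(x)=\lambda^{-1}q_0^n(\theta+\beta x/\lambda)$, so $h^2z_h''(x)=\lambda^{-1}f_S(\theta+\beta x/\lambda)$ with $S=h/\lambda$ and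
$$f_S=\sum_km_S(k\cdot\beta)\,(q_0^n)_k\,e^{ik\cdot\theta},\qquad m_S(\eta)=\frac{(iS\eta)^2}{(1+iS\eta)(1+2iS\eta)(1+3iS\eta)}.$$
Since $|m_S(\eta)|\le\min(1,S^2\eta^2)\le|S\eta|^{p/2}$ and $2\rho+p=2s$, we have $\|f_S\|_{H^\rho}^2\le|\beta|^pS^p\|q_0\|_{H^s}^2$. For $R\ge L/h$ we have $R/\lambda\ge L/\lambda\ge1$ for $\lambda$ large, so Lemma 11 applies and
$$\|h^2z_h''\|_R^2\le\lambda^{-1}\,C\Big(\frac h\lambda\Big)^p\|q_0\|_{H^s}^2\,\frac R\lambda\le\tfrac14\mu h^pR\qquad\text{if}\quad\lambda^p\ge\frac{2C\|q_0\|_{H^s}^2}{\pi I_\infty}.$$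

Fix such a $\lambda$, depending only on $q_0$ (with $d,\beta,s$ and the choice of $p$ fixed). All derivatives of $q^n$ are bounded on compact subintervals of $[0,T_n^*)$. So Proposition 10 applies on $[0,t_0]$ whenever $t_0\le\delta L$ and $t_0<\lambda^2T_n^*$. In the original time, $\delta L$ becomes $\delta L/\lambda^2=\delta\varepsilon_1/(2\pi I_\infty)=T_1$: the parameter $\lambda$ has dropped out. Therefore
$$\|q^n(t)\|_{L^\infty(\mathbb T^d)}\le\varepsilon\lambda\qquad\text{for }t<T_n^*,\ t\le T_1,\ n\ge n_0 .$$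
By Proposition 4, $T_n^*>T_1$, and by (8), $\|q^n(t)\|_{H^s}\le B:=\|q_0\|_{H^s}\exp(C_s\varepsilon^2\lambda^2T_1)$ on $[0,T_1]$. Suppose $T^*(q_0)\le T_1$. For every $T<T^*(q_0)$, Lemma 5 gives $q^n\to q$ in $C([0,T],H^s)$, so $\|q(t)\|_{H^s}\le B$ on $[0,T^*(q_0))$. Then $\|q\|_\infty$ is bounded there too, which contradicts Proposition 4. So $T^*(q_0)>T_1$.

**Step 2: global existence and uniqueness.** Here the step is iterated. By Lemma 6, $I_\infty(q(T_1))=I_\infty(q_0)$, and $c_*$ depends only on $p$. So Step 1 applies to the datum $q(T_1)$ with the same length $T_1=c_*/I_\infty(q_0)$. (The number $\lambda$ for the new datum may be much larger, but the length of the step does not involve it.) By induction the solution exists on $[0,jT_1]$ for every $j$. Uniqueness is part of Proposition 4.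

**Step 3: continuous dependence.** Let $T<\infty$. Lemma 5, applied to the global solution on $[0,T]$, shows that $q_0\mapsto q|_{[0,T]}$ is locally Lipschitz from $H^s$ to $C^0([0,T],H^s)$.

**Step 4: backward times.** If $q$ solves (4), so does $\tilde q(t,\theta)=\overline{q(-t,\theta)}$, because $i\tilde q_t=\overline{(iq_t)(-t)}=\partial_x^2\tilde q+2\sigma|\tilde q|^2\tilde q$. Its coefficients are $\overline{q_{-k}(-t)}$, so conjugation preserves the $H^s$ norm. The forward result therefore gives the backward one, and the locally Lipschitz dependence in $C^0([-T,T],H^s)$. This proves Theorem 2. $\blacksquare$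

*Proof of Theorem 1.* Take $d=2$, $\sigma=1$; every $s\ge2$ satisfies $s>\frac32$. So (2) is globally well-posed in $H^s$ for every $s\ge2$. In this case $I_\infty(q_0)=I=\sum_k|q_k|^2$ by Section 4, so the step length (28) is governed by the mass alone. $\blacksquare$
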